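# One-sided Kurosh chains that do not stop at $\omega_0$

## Radicals and the three Kurosh chains

Rings are associative; they need not have a unit or be commutative. "Ideal" means two-sided ideal, and a one-sided ideal is a left or a right ideal. We write $S\lhd R$ for "$S$ is an ideal of $R$". For subsets $S,T$ of a ring, $ST$ is the additive subgroup generated by the products $st$, and an exponent $0$, as in $S^0T$, means that the factor is omitted. A **zero ring** is a ring with $R^2=0$. A nonzero ring $P$ is **prime** if $aPb=0$ implies $a=0$ or $b=0$. Thus a full matrix ring over a field is prime, while a nonzero nilpotent ring $R$ never is: if $h$ is least with $R^h=0$, then any nonzero $a\in R^{h-1}$ (or any nonzero $a\in R$, if $h=2$) has $aRa=0$. We fix a prime $p$ and put $\Phi=\mathbb F_p$. The first infinite ordinal is written $\omega_0$ or $\omega$. We work in ZFC, with classes in one place (Theorem B(ii)).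

**Definition.** A class $\mathcal R$ of rings is a **radical class** (in the sense of Kurosh and Amitsur) if it is closed under homomorphic images and isomorphic copies, and every ring $A$ has an ideal $\mathcal R(A)\in\mathcal R$ that contains every ideal of $A$ belonging to $\mathcal R$, such that $A/\mathcal R(A)$ has no nonzero ideal in $\mathcal R$.

**Example.** Nil rings (every element is nilpotent) form a radical class. Images are nil. If $B,C$ are nil ideals, then $(B+C)/C\cong B/(B\cap C)$ is nil, so every element of $B+C$ has a power in $C$ and is nilpotent; hence the sum of all nil ideals of $A$ is nil, and this is $\mathcal R(A)$. A nil ideal of $A/\mathcal R(A)$ has a nil preimage in $A$, so it is $0$.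

**Definition.** Let $\mathcal M$ be a nonempty homomorphically closed class of rings. Put $\mathcal M_1=\mathcal M^1=\mathcal M^1_l=\mathcal M$. For an ordinal $\alpha>1$ let

- $\mathcal M_\alpha$ be the class of all rings $R$ such that every nonzero homomorphic image of $R$ contains a nonzero ideal belonging to $\bigcup_{\beta<\alpha}\mathcal M_\beta$;
- $\mathcal M^\alpha$ be defined in the same way, with "ideal" replaced by "one-sided ideal" and $\mathcal M_\beta$ by $\mathcal M^\beta$;
- $\mathcal M^\alpha_l$ be defined in the same way, with "ideal" replaced by "left ideal" and $\mathcal M_\beta$ by $\mathcal M_l^\beta$.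

These are the **Kurosh chains** of $\mathcal M$: the two-sided one, the one-sided one, and the left one. Each class in them is homomorphically closed, because an image of an image is an image. The chains increase: if $R\in\mathcal M^\beta$ and $\beta<\alpha$, then every nonzero image of $R$ is a one-sided ideal of itself lying in $\mathcal M^\beta$, so $R\in\mathcal M^\alpha$; the other chains are treated in the same way. In particular $\bigcup_{\beta<\alpha+1}\mathcal M^\beta=\mathcal M^\alpha$. By transfinite induction $\mathcal M_l^\alpha\subseteq\mathcal M^\alpha$.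

**Example.** Let $\mathcal M$ consist of $0$ and the copies of $\Phi$. The nonzero images of $\Phi\oplus\Phi$ are copies of itself and of $\Phi$, and each contains an ideal isomorphic to $\Phi$; so $\Phi\oplus\Phi\in\mathcal M_2\setminus\mathcal M$.

**Example.** Keep this $\mathcal M$ and let $L=\Phi e_{11}+\Phi e_{21}$ be the first column of $M_2(\Phi)$, with $N=\Phi e_{21}$. For $x=ae_{11}+be_{21}$ we have $e_{11}x=ae_{11}$ and $e_{21}x=ae_{21}$, so the left ideals of $L$ are exactly $0,N,L$. All three are two-sided, $LN=0$, and $L/N\cong\Phi$. Moreover $\Phi e_{11}$ is a right ideal of $L$ isomorphic to $\Phi$. The nonzero images of $L$ are $L$ and $\Phi$ up to isomorphism, so $L\in\mathcal M^2$; and since $M_2(\Phi)$ is simple and has the left ideal $L$, $M_2(\Phi)\in\mathcal M^3$. On the other hand $L$ lies in no $\mathcal M_l^\alpha$. Indeed, if $\alpha$ is least with $L\in\mathcal M_l^\alpha$, then $\alpha>1$ and one of the left ideals $N,L$ lies in an earlier class; by minimality it is $N$. But the only nonzero left ideal of $N$ is $N$, so the same argument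 with a least ordinal gives $N\in\mathcal M$, which is false.

**Definition.** $l(\mathcal M)$ is the smallest radical class containing $\mathcal M$ (the **lower radical**). A radical $\mathcal R$ is **left strong** (**right strong**) if for every ring $A$, every left (right) ideal of $A$ that belongs to $\mathcal R$ is contained in $\mathcal R(A)$. It is **strong** if it is both. The smallest strong radical and the smallest left strong radical containing $\mathcal M$ are denoted $ls(\mathcal M)$ and $ls_l(\mathcal M)$.

**Example.** The class of all rings is strong, since there $\mathcal R(A)=A$. For a radical that is not left strong, let $\mathcal M$ consist of the copies of $0$, $\Phi$ and the column ring $L$ above; it is homomorphically closed, since these are all the images of $L$. The only nonzero ideal of the simple ring $M_2(\Phi)$ is $M_2(\Phi)$ itself, so, arguing with a least $\alpha$, it lies in $\mathcal M_\alpha$ only if it lies in $\mathcal M$, and it does not. So, by the first formula in the next display, $M_2(\Phi)\notin l(\mathcal M)$ and $l(\mathcal M)(M_2(\Phi))=0$,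 although the left ideal $L$ of $M_2(\Phi)$ belongs to $l(\mathcal M)$.

We use the standard description of these radicals as unions of chains:
$$l(\mathcal M)=\bigcup_{\alpha\ge1}\mathcal M_\alpha,\qquad ls(\mathcal M)=\bigcup_{\alpha\ge1}\mathcal M^\alpha,\qquad ls_l(\mathcal M)=\bigcup_{\alpha\ge1}\mathcal M_l^\alpha .$$
In particular $ls_l(\mathcal M)\subseteq ls(\mathcal M)$.

**Definition.** The chain $\{\mathcal M_l^\alpha\}$ **stabilizes at step** $\gamma$ if $\mathcal M_l^\beta=\mathcal M_l^\gamma$ for every $\beta\ge\gamma$; equivalently $ls_l(\mathcal M)=\mathcal M_l^\gamma$. The same definition is used for the other chains. (The next section computes an example: for the class of all zero rings the one-sided chain stabilizes at step $2$.)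

The following facts are known. By a theorem in Suliński et al., $l(\mathcal M)=\mathcal M_{\omega_0}$ for every homomorphically closed $\mathcal M$: the two-sided chain stabilizes at $\omega_0$. The class $\mathcal M_l^\alpha$ is a radical class for every $\alpha\ge\omega_0$, and $\mathcal M^\alpha$ is one for every limit ordinal $\alpha$. If $\mathcal M$ is moreover hereditary (closed under taking ideals) and contains all zero rings, then $\{\mathcal M^\alpha\}$ stabilizes at $\omega_0$. Left and right chains are dual to each other, through the ring with inverted multiplication.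

So here is the question, stated as open since 1971 in the paper "On the Stabilisation of One-Sided Kurosh's Chains". For every nonempty homomorphically closed class $\mathcal M$:

- (a) does the left chain stabilize at $\omega_0$, i.e. is $ls_l(\mathcal M)=\mathcal M_l^{\omega_0}$?
- (b) does the one-sided chain stabilize at $\omega_0$, i.e. is $ls(\mathcal M)=\mathcal M^{\omega_0}$?

Both answers are no. We shall prove the following two theorems.

**Theorem A.** There are a homomorphically closed class $\mathcal M$ containing all zero rings and a ring $A$ with $A\in\mathcal M_l^{\omega_0+1}$ and $A\notin\mathcal M^{\omega_0}$. Hence $\mathcal M_l^{\omega_0}\ne ls_l(\mathcal M)$ and $\mathcal M^{\omega_0}\neq ls(\mathcal M)$.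

**Theorem B.** (i) For every ordinal $\gamma$ there is a homomorphically closed class $\mathcal M$, generated by a set of rings together with all zero rings, with $ls_l(\mathcal M)\not\subseteq\mathcal M^\gamma$. (ii) There is a homomorphically closed class $\mathcal M$ containing all zero rings with $ls_l(\mathcal M)\not\subseteq\mathcal M^\gamma$ for every ordinal $\gamma$.

If $ls_l(\mathcal M)\not\subseteq\mathcal M^\gamma$, then neither chain stabilizes at $\gamma$: the equality $ls_l(\mathcal M)=\mathcal M_l^\gamma$ would give $ls_l(\mathcal M)\subseteq\mathcal M^\gamma$, and so would $ls(\mathcal M)=\mathcal M^\gamma$, because $ls_l(\mathcal M)\subseteq ls(\mathcal M)$. By duality the same holds for right chains. So no ordinal bounds the stabilization step, even for classes containing all zero rings.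

## Zero rings, and matrix rings over $\Phi$, by hand

**All zero rings.** Let $\mathcal M$ be the class of all zero rings. We show that $\mathcal M^\alpha=\mathcal M^2$ for all $\alpha\ge2$. Call a ring $S$ semiprime if $aSa=0$ implies $a=0$.

First, a nonzero ring $S$ without nonzero ideals of square zero is semiprime. Suppose $aSa=0$. The ideal $SaS$ has square inside $S(aSa)S=0$, so $SaS=0$. Then $Sa$ is an ideal with square in $S(aSa)=0$, so $Sa=0$; likewise $aS=0$. Then $\mathbb Za$ is an ideal of square zero, so $a=0$.

Second, $R\in\mathcal M^2$ if and only if $R$ has no nonzero semiprime image. If $R\notin\mathcal M^2$, some nonzero image has no nonzero one-sided ideal of square zero, hence is semiprime. Conversely, if $S$ is semiprime and $Y$ is a left ideal with $Y^2=0$, then $aSa\subseteq aY=0$ for $a\in Y$, so $Y=0$; right ideals are symmetric. So a nonzero semiprime image of $R$ excludes $R\in\mathcal M^2$.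

Third, let $S$ be semiprime, $Y\ne0$ a left ideal, and $N=\{y\in Y:Yy=0\}$, an ideal of $Y$. We have just seen that $Y^2\ne0$, so $N\ne Y$. If $a\in Y$ and $aYa\subseteq N$, then $YaYa=0$, so $(ya)S(ya)\subseteq yaYa=0$ and $ya=0$ for all $y\in Y$, i.e. $a\in N$. So $Y/N$ is a nonzero semiprime image of $Y$, and $Y\notin\mathcal M^2$. Right ideals are symmetric. Now suppose $\alpha>2$ and $\mathcal M^\beta\subseteq\mathcal M^2$ for all $\beta<\alpha$. A ring in $\mathcal M^\alpha$ has no nonzero semiprime image, since such an image would contain a nonzero one-sided ideal in $\mathcal M^2$. So $\mathcal M^\alpha=\mathcal M^2$. The passage from $Y$ to $Y/N$ will come back as the main tool.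

**Zero rings and $\Phi$.** Now let $\mathcal M$ consist of all zero rings and the copies of $\Phi$, and look at $M_r(\Phi)$. Let $Y=M_r(\Phi)e_{11}$ be the first column and $N=\{y\in Y:y_{11}=0\}$. Then $YN=0$ and $Y/N\cong\Phi$. A nonzero image of $Y$ contains a nonzero image of $N$, a zero ring, as a left ideal, or is an image of $\Phi$. So $Y\in\mathcal M_l^2$ and, $M_r(\Phi)$ being simple, $M_r(\Phi)\in\mathcal M_l^3$, for every $r$. For $r\ge2$ it is not in $\mathcal M^2$: a nonzero one-sided ideal $X$ of this prime ring has $X^2\neq0$, and has at least $p^2$ elements, so $X\notin\mathcal M$.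

## Where pushing ideals down fails, and how to slow a chain

**Trying to prove stabilization.** Let $R\in\mathcal M_l^{\omega+1}$ and let $S$ be a nonzero image of $R$. There is a nonzero left ideal $L\in\mathcal M_l^\omega$ of $S$, and $L$ has a nonzero left ideal $L_1\in\mathcal M_l^m$ with $m<\omega$. To get $R\in\mathcal M_l^\omega$ we want a nonzero left ideal of $S$ itself in a finite stage. There is a natural candidate, $LL_1$: it is a left ideal of $S$ because $S\cdot LL_1\subseteq LL_1$, and it is contained in $L_1$, in fact an ideal of $L_1$. Even in the favorable case $LL_1\ne0$ the argument stops here: $L_1$ lies in $\mathcal M_l^m$, but an ideal of $L_1$ need not lie in any finite stage unless something like heredity is assumed. After the proof of Theorem A we shall see this failure in the actual example.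

**Trying to build a slow ring.** In $M_r(D)$ one can descend slowly to the strictly upper triangular matrices, making one column strictly upper triangular at a time. That gives a chain of $r$ successive left ideals. But slow chains prove nothing if there are shortcuts, and we just saw one: with zero rings and $\Phi$ in $\mathcal M$, every $M_r(\Phi)$ is reached at step $3$ through its first column. A second difficulty appears at $\omega$. If rings $J_s$ enter the chain at later and later finite steps, then $D=\bigoplus J_s$ is only in stage $\omega$, since each nonzero image of $D$ contains a nonzero image of some $J_s$ as an ideal. Each single summand is already reached at a finite stage, and we need a ring none of whose one-sided ideals is.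

**What removes the shortcuts.** Place a ring $\mathbb F(V)$ of finite-rank operators over a field $k$ underneath everything. Instead of $U_r(D)$ we put into $\mathcal M$ only the ring $I=\mathbb F(V)+U_r(D)$, suitably represented on $V$. A nonzero one-sided ideal $Y$ of a prime ring of this type has a prime quotient $Y/N$ of the same type over the same $k$. So descending through one-sided ideals of finite stage must end in a prime member of $\mathcal M$ belonging to $k$, that is, in $I$ itself. Modulo the operators, the descent then exhibits $U_r(D)$ as a quotient of an accessible subring of a matrix ring, and this can be contradicted in two ways: by nilpotency (a nilpotent subring reached in $m\geq1$ one-sided steps inside a prime ring has $m$-th power $0$), or by size (a subring that is too small does not have the large ring $D$ in a quotient). The first gives delays of each finite length; the second takes us past $\omega$.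

## Prime rings with a field corner

For a field $k$, let $\mathcal P_k$ be the class of prime rings $P$ having an idempotent $e\ne0$ with $ePe\cong k$. It is closed under isomorphisms and under passing to the opposite ring.

**Example.** $M_n(k)\in\mathcal P_k$ with $e=e_{11}$. For $P=M_2(k)$ and the first column $Y$, the ideal $N=\{y\in Y:Yy=0\}$ is $ke_{21}$, and $Y/N\cong k$ is again in $\mathcal P_k$. The lemma says that this always happens.

**Lemma 1.** Let $P\in\mathcal P_k$ with $e$ as above.

1. If $f\ne0$ is an idempotent of $P$ with $fPf$ a field, then $f$ lies in every nonzero ideal of $P$. Hence $H(P):=PeP$ is the least nonzero ideal of $P$ (we call it the heart). Moreover $fPf\cong k$, so $\mathcal P_k\cap\mathcal P_{k'}=\emptyset$ if $k\not\cong k'$.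
2. Every nonzero left ideal $Y$ of $P$ contains an idempotent $f\ne0$ with $fPf\cong k$.
3. Let $Y\ne0$ be a left ideal of $P$ and $N=N(Y)=\{y\in Y:Yy=0\}$. Then $N$ is an ideal of $Y$, and $Y':=Y/N\in\mathcal P_k$.
4. $H(Y')$ is the image of $Y\cap H(P)$ in $Y'$. Hence $Y'/H(Y')\cong\bar Y/\bar N$, where $\bar Y,\bar N$ are the images of $Y,N$ in $P/H(P)$; $\bar Y$ is a left ideal of $P/H(P)$, $\bar N$ is an ideal of $\bar Y$, and $\bar Y\bar N=0$.

The symmetric statements hold for right ideals, with $N(Y)=\{y\in Y:yY=0\}$ and $\bar N\bar Y=0$.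

**Proof of 1: all field corners lie in one least ideal.** Let $0\ne b\in B\lhd P$. By primeness there is $u$ with $fub\ne0$, and then $v$ with $fubvf\ne0$. So $fBf$ is a nonzero ideal of the field $fPf$, hence equals it, and $f\in fBf\subseteq B$. In particular $e$ lies in every nonzero ideal; since $PeP$ is an ideal containing $e=eee$, it is the least nonzero ideal.

To compare the corners, pick $0\neq x\in ePf$ and then $q$ with $xqe\ne0$; both exist by primeness. Since $xqe\in ePe$, it has an inverse $u$ in $ePe$. Put $y=fqeu$. As $x=xf$, $xy=xqeu=e$. Also $yx\in fPf$, and $(yx)^2=y(xy)x=yex=yx$. Since $xyxy=e\ne0$, $yx\ne0$; the only nonzero idempotent of the field $fPf$ is $f$, so $yx=f$. The map $a\mapsto yax$ from $ePe$ to $fPf$ is additive, and multiplicative because $(yax)(ybx)=y\,a(xy)b\,x=yabx$. It has the inverse $b\mapsto xby$. So $fPf\cong ePe\cong k$. If $P$ were also in $\mathcal P_{k'}$, taking $f$ with $fPf\cong k'$ would give $k\cong k'$.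

**Proof of 2: field corners in left ideals.** Let $0\ne y_0\in Y$. Choose $p_0$ with $ep_0y_0\ne0$ and put $y=p_0y_0\in Y$. Choose $q$ with $eyqe\ne0$ and put $w=qe(eyqe)^{-1}\in Pe$, the inverse taken in $ePe$; then $eyw=e$. Put $x=ey\in Y$ and $f=wx\in Y$. We have $xw=e$, $we=w$, $ex=x$, so
$$f^2=w(xw)x=wex=wx=f,\qquad xf=(xw)x=ex=x\neq0,\qquad fw=w(xw)=we=w.$$
Hence $f\ne0$. The map $a\mapsto wax$ sends $ePe$ to $fPf$, is multiplicative because $xw=e$, and has the inverse $b\mapsto xbw$. So $fPf\cong k$.

**Proof of 3: the quotient $Y'$ stays in $\mathcal P_k$.** $YN=0$ and $Y(NY)=0$, so $N\lhd Y$. For $0\ne y\in Y$ we have $0\ne yPy\subseteq YY$, so $N\ne Y$. To see that $Y'$ is prime, let $a,b\in Y$ with $aYb\subseteq N$. Then $YaYb=0$. For all $y_1,y\in Y$,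
$$(y_1a)P(yb)=y_1a(Py)b\subseteq y_1aYb=0,$$
so $y_1a=0$ or $yb=0$. If some $y_1a\ne0$, then $yb=0$ for all $y$. Hence $Ya=0$ or $Yb=0$, i.e. $a\in N$ or $b\in N$.

Take $f\in Y$ from part 2. As $Pf\subseteq Y$, we get $fYf=fPf\cong k$. Since $ff=f\ne0$, $f\notin N$. So $f'=f+N$ is a nonzero idempotent, and $f'Y'f'$ is a nonzero image of the field $fYf$, hence isomorphic to $k$.

**Proof of 4: control of the heart.** The image of $Y\cap H(P)$ in $Y'$ is an ideal. It is nonzero, since the $f$ of part 2 lies in $Y\cap H(P)$ by part 1 and not in $N$. So it contains $H(Y')$.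

For the converse we decompose $Y\cap H(P)$ into minimal left ideals. First, $Pe$ is a minimal left ideal: if $0\ne xe\in Pe$, then $0\ne ePxe\subseteq ePe$, and multiplying a nonzero element of $ePxe$ by its inverse in $ePe$ gives $e\in Pxe$. Each $Pec$ with $c\in P$ is an image of the simple left module $Pe$, so it is $0$ or simple, and $H(P)=\sum_{c\in P}Pec$ is a sum of simple left modules. A submodule of a sum of simple modules is again a sum of simple modules (regard left $P$-modules as unital modules over $P$ with a unit adjoined, which have the same submodules). So $Y\cap H(P)$ is a sum of minimal left ideals $Z$ of $P$. By part 2 each $Z$ contains an idempotent $f\ne0$ with $fPf\cong k$, and $Z=Pf$ by minimality. For $x\in Z$ we have $x=xf$, with $x,f\in Y$. As in part 3, $f'\ne0$ and $f'Y'f'\cong k$, so $f'\in H(Y')$ by part 1 applied to $Y'$. Hence $x'=x'f'\in H(Y')$. So the image of $Y\cap H(P)$ is inside $H(Y')$.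

Consequently $Y'/H(Y')\cong Y/(N+(Y\cap H(P)))\cong\bar Y/\bar N$. The remaining assertions of part 4 are images of facts about $Y$ and $N$. The right-hand version follows by passing to $P^{op}\in\mathcal P_k$. $\square$

**Lemma 2.** Let $V\ne0$ be a $k$-space, $\mathbb F(V)$ the ring of finite-rank operators, and $\mathbb F(V)\subseteq P\subseteq\mathrm{End}_k(V)$ a subring. Then $P\in\mathcal P_k$ and $H(P)=\mathbb F(V)$.

**Proof.** If $a,b\ne0$, take $v,w$ with $bv\ne0$, $aw\ne0$ and $t\in\mathbb F(V)$ with $t(bv)=w$; then $atb\ne0$. So $P$ is prime. For a rank-one projection $e$ we have $ke\subseteq ePe\subseteq e\,\mathrm{End}_k(V)e=ke$, so $ePe=ke\cong k$. Every finite-rank operator is a sum of rank-one operators, and each of these has the form $aeb$ with $a,b\in\mathbb F(V)$ (let $b$ send $V$ onto $eV$ with the right kernel, and $a$ send $eV$ to the right image). So $\mathbb F(V)\subseteq PeP\subseteq\mathbb F(V)$. $\square$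

**Example.** If $V$ is infinite-dimensional, $P=\mathbb F(V)+k\cdot\mathrm{id}$ is in $\mathcal P_k$ with $H(P)=\mathbb F(V)$ and $P/H(P)\cong k$. The proof also shows that $\mathbb F(V)^2=\mathbb F(V)$, and $|\mathbb F(V)|\ge|ke|=|k|$.

## Accessible subrings, small ideals and derived chains

**Definition.** A subring $G$ of $R$ is **$\nu$-accessible** ($\nu\ge0$ an integer) if there is a chain $G=G_\nu\subseteq G_{\nu-1}\subseteq\dots\subseteq G_0=R$ with each $G_i$ a one-sided ideal of $G_{i-1}$. An ideal $B$ of a ring $G$ is **small** in $G$ if $G^aBG^b=0$ for some $a,b\ge0$.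

**Example.** In $M_2(\Phi)$ the second column is a left ideal, and $\Phi e_{12}$ is a left ideal of the second column (products $e_{12}e_{12}$ and $e_{22}e_{12}$ vanish). So $\Phi e_{12}$ is $2$-accessible. It is nilpotent and nonzero, so part (b) of the next lemma says that it is not $1$-accessible. In the column ring $L=\Phi e_{11}+\Phi e_{21}$, the ideal $N=\Phi e_{21}$ is small, because $LN=0$.

**Lemma 3.**

- (a) If $G$ is $\nu$-accessible in $R$, then $G^aRG^b\subseteq G$ for some $a,b\ge0$ with $a+b=\nu$.
- (b) If $R$ is prime, $\nu\ge1$, and $G$ is $\nu$-accessible in $R$ and nilpotent, then $G^\nu=0$.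
- (c) If $B$ is small in $G$ and $G/B$ is nilpotent, then $G$ is nilpotent.
- (d) If $\pi:R\to\bar R$ is a surjective homomorphism, $G$ is $\nu$-accessible in $R$ and $B$ is small in $G$, then $\pi(G)$ is $\nu$-accessible in $\bar R$, $\pi(B)$ is small in $\pi(G)$, and $\pi(G)/\pi(B)$ is an image of $G/B$.

**Proof.** (a) Induction on $\nu$; for $\nu=0$ we have $G=R$. Let $G_{\nu-1}^aRG_{\nu-1}^b\subseteq G_{\nu-1}$ with $a+b=\nu-1$. If $G$ is a left ideal of $G_{\nu-1}$, then $G^aRG^{b+1}\subseteq G_{\nu-1}G\subseteq G$. If it is a right ideal, then $G^{a+1}RG^b\subseteq GG_{\nu-1}\subseteq G$.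

(b) Take $a,b$ from (a), and $h\ge1$ with $G^h=0$. Then $(G^aRG^b)^h\subseteq G^h=0$, so
$$0=G^b(G^aRG^b)^hG^a=(G^\nu R)^hG^\nu .$$
If there were $0\ne x\in G^\nu$, primeness would give successively $r_1$ with $xr_1x\ne0$, $r_2$ with $xr_1xr_2x\neq0$, and so on up to $r_h$; so $(G^\nu R)^hG^\nu\ne0$, a contradiction.

(c) If $G^h\subseteq B$ with $h\geq 1$ and $G^aBG^b=0$, then $G^{a+h+b}=0$.

(d) Surjections carry one-sided ideals to one-sided ideals and the relation $G^aBG^b=0$ to its image; and $G\to\pi(G)/\pi(B)$ is onto and kills $B$. $\square$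

**Definition.** A **derived chain** from $P\in\mathcal P_k$ is a sequence $P=P_0,P_1,\dots,P_\mu$ with $P_i=Y_i'$ for some nonzero one-sided ideal $Y_i$ of $P_{i-1}$, where $Y_i'=Y_i/N(Y_i)$ as in Lemma 1(3), in the left or the right version, chosen at each step. By Lemma 1 all $P_i$ lie in $\mathcal P_k$.

**Example.** $M_2(k),\,k$ is a derived chain: take the first column for $Y_1$.

The next lemma carries a derived chain over to a fixed ring, the quotient $P_0/H(P_0)$: the successive quotients by $N(Y_i)$ cost only small ideals.

**Lemma 4.** Given a derived chain $P_0,\dots,P_\mu$, there are subrings $P_0/H(P_0)=G_0\supseteq G_1\supseteq\dots\supseteq G_\mu$, each $G_i$ a one-sided ideal of $G_{i-1}$, and ideals $B_i$ small in $G_i$, with $P_i/H(P_i)\cong G_i/B_i$.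

**Proof.** Put $B_0=0$. Suppose there is a surjection $\theta:G_{i-1}\to P_{i-1}/H(P_{i-1})$ with kernel $B_{i-1}$, and $G_{i-1}^aB_{i-1}G_{i-1}^b=0$. By Lemma 1(4), $P_i/H(P_i)\cong\bar Y_i/\bar N_i$, where $\bar Y_i$ is a one-sided ideal of $P_{i-1}/H(P_{i-1})$. Put $G_i=\theta^{-1}(\bar Y_i)$ and $B_i=\theta^{-1}(\bar N_i)$. Then $G_i$ is a one-sided ideal of $G_{i-1}$, $B_i\lhd G_i$, and $G_i/B_i\cong\bar Y_i/\bar N_i\cong P_i/H(P_i)$. In the left version $\bar Y_i\bar N_i=0$ gives $G_iB_i\subseteq\ker\theta=B_{i-1}$, so $G_i^{a+1}B_iG_i^b\subseteq G_{i-1}^aB_{i-1}G_{i-1}^b=0$. In the right version $B_iG_i\subseteq B_{i-1}$ and $G_i^aB_iG_i^{b+1}=0$. $\square$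

**Descent.** If $P\in\mathcal P_k\cap\mathcal M^\alpha$ with $\alpha>1$, then $P$ is a nonzero image of itself, so it has a nonzero one-sided ideal $Y\in\mathcal M^\beta$ for some $\beta<\alpha$ (we may take $\beta=\alpha-1$ if $\alpha$ is a successor). As an image of $Y$, the ring $Y'$ lies in $\mathcal M^\beta$, and $Y'\in\mathcal P_k$. So membership in $\mathcal M^\alpha$ lets us prolong a derived chain while lowering the ordinal.

## The rings $P(Q,k)$ and a slow sequence of left ideals

We now build rings in $\mathcal P_k$ with a prescribed quotient by the heart. Let $Q$ be an $\mathbb F_p$-algebra (a ring with $pQ=0$) and $k$ a field of characteristic $p$. Put $Q^1=\mathbb F_p\oplus Q$ (unit adjoined), $W=k\otimes_{\mathbb F_p}Q^1$, and $V=W^{(\mathbb N)}$, a direct sum of countably many copies. $Q$ acts $k$-linearly on $W$ by left multiplication and diagonally on $V$; call this homomorphism $\rho:Q\to\mathrm{End}_k(V)$. If $q\ne0$, then $q(1\otimes1)=1\otimes q\ne0$, so $\rho(q)$ is nonzero on every copy of $W$ and has infinite rank. Hence $\rho$ is injective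 and $\rho(Q)\cap\mathbb F(V)=0$. Put
$$P(Q,k)=\mathbb F(V)+\rho(Q),\qquad P(Q,k)/\mathbb F(V)\cong Q .$$
By Lemma 2, for every subring $Q_1\subseteq Q$ the ring $\mathbb F(V)+\rho(Q_1)$ is in $\mathcal P_k$, with heart $\mathbb F(V)$ and quotient $Q_1$ by the heart. Since $M_q(\mathrm{End}_k(V))=\mathrm{End}_k(V^q)$ and $M_q(\mathbb F(V))=\mathbb F(V^q)$, Lemma 2 also gives
$$M_q(P(Q,k))\in\mathcal P_k,\qquad M_q(P(Q,k))/H\cong M_q(Q),\tag{1}$$
where $H$ is the heart. We write $\mathbb F$ for $\mathbb F(V)$ when $V$ is understood.

**Example.** For $Q=\Phi$ the space $W$ is two-dimensional, and $\rho(1)$ acts on each copy of $W$ as a projection onto the line $k\otimes\Phi$. So $P(\Phi,k)$ is $\mathbb F(V)$ together with the $\mathbb F_p$-multiples of an idempotent of infinite rank.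

For an $\mathbb F_p$-algebra $D$ and $r\ge2$ let $U_r(D)$ be the ring of strictly upper triangular $r\times r$ matrices. A product of $r-1$ elements $d\,e_{ab}$ with $a<b$ is nonzero only along the path $1,2,\dots,r$, so $U_r(D)^{r-1}=D^{r-1}e_{1r}$ and $U_r(D)^r=0$. For $0\le j\le r$ let
$$K_j=\{(d_{ab})\in M_r(D):d_{ab}=0\text{ whenever }b\le j\text{ and }a\ge b\}:$$
the first $j$ columns are strictly upper triangular. So $K_0=M_r(D)\supseteq K_1\supseteq\dots\supseteq K_r=U_r(D)$.

**Lemma 5.** $K_{j+1}$ is a left ideal of $K_j$ for $0\le j<r$. For $T_j=K_{j+1}+K_{j+1}K_j$, an ideal of $K_j$: $K_j/T_j$ is a zero ring if $j\le r-2$, and $K_{r-1}/T_{r-1}\cong D$.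

**Proof.** Let $x\in K_j$, $y\in K_{j+1}$, $c\le j+1$, $a\ge c$. In $(xy)_{ac}=\sum_bx_{ab}y_{bc}$, $y_{bc}\neq0$ forces $b<c$. Then $b\le j$ and $b<a$, so $x_{ab}=0$. Hence $K_jK_{j+1}\subseteq K_{j+1}$. In particular all $K_j$ are subrings. Then $K_jT_j\subseteq T_j$ and $T_jK_j\subseteq K_{j+1}K_j\subseteq T_j$, so $T_j\lhd K_j$.

Now $K_j=K_{j+1}+\sum_{a\ge j+1}De_{a,j+1}$. In $K_j^2$, products with left factor in $K_{j+1}$ lie in $K_{j+1}K_j\subseteq T_j$, and those with right factor in $K_{j+1}$ lie in $K_{j+1}$. The remaining products are $(de_{a,j+1})(d'e_{a',j+1})$ with $a,a'\ge j+1$, nonzero only for $a'=j+1$. If $j\le r-2$, such a product equals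
$$dd'e_{a,j+1}=(de_{a,j+2})(d'e_{j+2,j+1})\in K_{j+1}K_j,$$
because column $j+2$ is unrestricted in $K_{j+1}$ and column $j+1$ is unrestricted in $K_j$. So $K_j^2\subseteq T_j$.

For $j=r-1$: $K_{r-1}=U_r(D)+De_{rr}$ and $U_r(D)De_{rr}\subseteq U_r(D)$, so $T_{r-1}=U_r(D)$. Since $e_{rr}U_r(D)=0$ as well, multiplication modulo $U_r(D)$ is that of $De_{rr}\cong D$. $\square$

So, for $j\le r-2$, zero rings in $\mathcal M$ take care of the images of $K_j$ that kill $K_{j+1}$. This gives upper bounds for the stage of $P(M_r(D),k)$.

**Lemma 6.** Let $\mathcal M$ be homomorphically closed, containing all zero rings and $I=\mathbb F(V)+\rho(U_r(D))\subseteq P(M_r(D),k)$.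

- (a) If $D\in\mathcal M_l^\alpha$ with $\alpha\ge2$, then $P(M_r(D),k)\in\mathcal M_l^{\alpha+r-1}$.
- (b) If $D\in ls_l(\mathcal M)$, then $P(M_r(D),k)\in ls_l(\mathcal M)$.

**Proof.** (a) Let $E_j=\mathbb F(V)+\rho(K_j)$, so $E_r=I$ and $E_0=P(M_r(D),k)$. By Lemma 5, $E_{j+1}$ is a left ideal of $E_j$. Let $\varphi(E_j)$ be a nonzero image. If $\varphi(E_{j+1})\ne0$, it is a nonzero left ideal of $\varphi(E_j)$. If $\varphi(E_{j+1})=0$, then $\varphi$ kills $E_{j+1}+E_{j+1}E_j\supseteq\mathbb F(V)+\rho(T_j)$, so $\varphi(E_j)$ is an image of $K_j/T_j$.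

For $j=r-1$: in the first case $\varphi(I)\in\mathcal M=\mathcal M_l^1$ is a nonzero left ideal; in the second $\varphi(E_{r-1})$ is an image of $D$ and contains a nonzero left ideal in $\bigcup_{\beta<\alpha}\mathcal M_l^\beta$. So $E_{r-1}\in\mathcal M_l^\alpha$. For $j\le r-2$: a nonzero image of $E_j$ contains a nonzero image of $E_{j+1}$ as a left ideal, or is a zero ring, which is in $\mathcal M$. So $E_{j+1}\in\mathcal M_l^\beta$ implies $E_j\in\mathcal M_l^{\beta+1}$. After $r-1$ such steps $E_0\in\mathcal M_l^{\alpha+r-1}$.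

(b) $D\in\mathcal M_l^\alpha$ for some $\alpha\ge2$; apply (a). $\square$

## A ring in $\mathcal M_l^{\omega_0+1}$ outside $\mathcal M^{\omega_0}$

We prove Theorem A. Choose uncountable fields $k_1,k_2,\dots$ of characteristic $p$ recursively (rational function fields in sufficiently many variables) and put, for $s\ge1$,
$$J_s=P(M_{s+1}(\Phi),k_s),\qquad I_s=\mathbb F+\rho(U_{s+1}(\Phi))\subseteq J_s,\qquad\text{with } |k_{s+1}|>|J_s| .$$
Note that $|J_s|\ge|k_s|$. Let $D=\bigoplus_{s\ge1}J_s$, let $k_0$ be a field of characteristic $p$ with $|k_0|>|D|$, and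
$$A=P(M_2(D),k_0),\qquad I=\mathbb F+\rho(De_{12})=\mathbb F+\rho(U_2(D))\subseteq A .$$
The fields $\Phi,k_1,k_2,\dots,k_0$ have different cardinalities, so they are pairwise nonisomorphic. Let $\mathcal M$ consist of all rings isomorphic to homomorphic images of $I,I_1,I_2,\dots$ or $\Phi$, and all zero rings. It is homomorphically closed.

**Prime members of $\mathcal M$.** We need to know where a descent can end. Zero rings are not prime. Every nonzero ideal of $I$ (of $I_s$) contains the heart, so a proper image of $I$ (of $I_s$) is an image of the nilpotent ring $De_{12}$ (of $U_{s+1}(\Phi)$) and is not prime. The rings $I$, $I_s$, $\Phi$ belong to $\mathcal P_{k_0}$, $\mathcal P_{k_s}$, $\mathcal P_\Phi$, and these classes are pairwise disjoint by Lemma 1(1). Hence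
$$\mathcal M\cap\mathcal P_{k_0}=\{\text{copies of }I\},\qquad \mathcal M\cap\mathcal P_{k_s}=\{\text{copies of }I_s\}.\tag{2}$$

**The upper bound: $A\in\mathcal M_l^{\omega_0+1}$.** Since $\Phi\in\mathcal M\subseteq\mathcal M_l^2$, Lemma 6(a) with $\alpha=2$, $r=s+1$ gives $J_s\in\mathcal M_l^{s+2}$. A nonzero image of $D$ contains a nonzero image of some $J_s$ as an ideal, so $D\in\mathcal M_l^{\omega_0}$. Lemma 6(a) with $\alpha=\omega_0$, $r=2$ gives $A\in\mathcal M_l^{\omega_0+1}$.

**Step 1.** This step shows, by nilpotency, that $J_s$ is slow, even inside $2\times2$ matrices: if $X\ne0$ is a one-sided ideal of $M_2(J_s)$ and $1\le m\le s$, then $X\notin\mathcal M^m$.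

Suppose $X\in\mathcal M^m$. By (1), $P_0=M_2(J_s)\in\mathcal P_{k_s}$ and $P_0/H(P_0)\cong M_{2(s+1)}(\Phi)$. Put $Y_1=X$, $P_1=X'\in\mathcal P_{k_s}\cap\mathcal M^m$. Descending $m-1$ times we get a derived chain $P_0,\dots,P_m$ with $P_m\in\mathcal M\cap\mathcal P_{k_s}$, so $P_m\cong I_s$ by (2). By Lemma 4,
$$U_{s+1}(\Phi)\cong I_s/H(I_s)\cong G/B,$$
with $G$ $m$-accessible in the prime ring $M_{2(s+1)}(\Phi)$ and $B$ small in $G$. By Lemma 3(c) $G$ is nilpotent, and by Lemma 3(b) $G^m=0$. So $U_{s+1}(\Phi)^m=0$. But $U_{s+1}(\Phi)^s=\Phi e_{1,s+1}\ne0$ and $m\le s$, a contradiction.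

**Step 2.** This step uses size to show that $A$ has no nonzero one-sided ideal in $\mathcal M^m$, for any $m$ with $1\le m<\omega_0$.

Suppose $X$ is one. Let $\bar X$ be its image in $A/\mathbb F\cong M_2(D)=\bigoplus_sM_2(J_s)$. The projection of $\bar X$ to $M_2(J_s)$ is a one-sided ideal there, and, as an image of $X$, it lies in $\mathcal M^m$. By Step 1 it is $0$ for all $s\ge m$. So $\bar X\subseteq M_2(J_1\oplus\dots\oplus J_{m-1})$, whence
$$|\bar X|<|k_m|\le|J_m|\le|D|$$
(for $m=1$ this reads $\bar X=0$).

Now $P_0=X+\mathbb F$ is a ring with $\mathbb F\subseteq P_0\subseteq\mathrm{End}_{k_0}(V)$, since $\mathbb F$ is an ideal of $A$. By Lemma 2, $P_0\in\mathcal P_{k_0}$ and $P_0/H(P_0)=(X+\mathbb F)/\mathbb F\cong\bar X$. Also $X$ is a one-sided ideal of $P_0$. As in Step 1, starting with $Y_1=X$ and descending, we get a derived chain $P_0,\dots,P_m$ with $P_m\in\mathcal M\cap\mathcal P_{k_0}$, so $P_m\cong I$. By Lemma 4, $De_{12}\cong P_m/H(P_m)$ is an image of a subring of $P_0/H(P_0)\cong\bar X$. So $|D|\le|\bar X|<|D|$, a contradiction.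

**End of the proof of Theorem A.** A nonzero member of $\mathcal M^{\omega_0}$ contains a nonzero one-sided ideal in some $\mathcal M^m$ with $1\le m<\omega_0$. By Step 2, $A\notin\mathcal M^{\omega_0}\supseteq\mathcal M_l^{\omega_0}$. But $A\in\mathcal M_l^{\omega_0+1}\subseteq ls_l(\mathcal M)\subseteq ls(\mathcal M)$. So neither chain stabilizes at $\omega_0$, and the answers to (a) and (b) are both no. $\square$

**Remark.** As $\mathcal M$ contains all zero rings, the word "hereditary" cannot be omitted in the known positive result.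

**Remark.** Return to the failed argument with $S=A$. Here $L=E_1=\mathbb F+\rho(De_{12}+De_{22})$ is a left ideal of $A$, in $\mathcal M_l^{\omega_0}$ by the proof of Lemma 6, and $L_1=I\in\mathcal M$ is a left ideal of $L$. Since $e_{12}e_{12}=e_{22}e_{12}=0$, we have $LL_1\subseteq\mathbb F$, and $\mathbb F=\mathbb F^2\subseteq LL_1$. So $LL_1=\mathbb F$: a nonzero left ideal of $A$ and an ideal of $I\in\mathcal M$, which by Step 2 lies in no $\mathcal M^m$ with $m<\omega_0$.

## Iterating the delay through all ordinals

We prove Theorem B. In Theorem A, rings $J_s$ with longer and longer finite delays were summed, and the sum was placed on top of a new heart. We now repeat this transfinitely. Recall the ordinal arithmetic that we need: every ordinal $\delta$ is $\omega\zeta_0+\tau$ with unique $\zeta_0$ and $\tau<\omega$; if $\delta<\omega\xi$ then $\zeta_0<\xi$; if $\zeta_0<\zeta$ then $\delta<\omega\zeta_0+\omega\le\omega\zeta$; and $\omega\xi$ is a limit ordinal for $\xi>0$. For example $\delta=\omega+3$ has $\zeta_0=1$, $\tau=3$, and $\delta<\omega2$.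

Let $\Xi\ge1$ be an ordinal (for (i)) or the class of all ordinals (for (ii)). Order the pairs $(\xi,n)$, $\xi<\Xi$, $1\le n<\omega$, lexicographically. By recursion define:

- $D_{0,n}=\Phi$; for $\xi>0$, $D_{\xi,n}=\bigoplus\{\Gamma_{\zeta,m}:\zeta<\xi,\ m>n\}$;
- $k_{\xi,n}=\mathbb F_p(x_\eta:\eta<\theta)$, with $\theta$ the least uncountable cardinal $>\bigl|\bigoplus_{(\zeta,m)<(\xi,n)}\Gamma_{\zeta,m}\bigr|$; so $|k_{\xi,n}|=\theta$;
- $\Gamma_{\xi,n}=P(M_{n+2}(D_{\xi,n}),k_{\xi,n})$ and $I_{\xi,n}=\mathbb F+\rho(U_{n+2}(D_{\xi,n}))\subseteq\Gamma_{\xi,n}$.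

The index $n$ is the finite delay that $\Gamma_{\xi,n}$ will tolerate beyond stage $\omega\xi$. Since $|\Gamma_{\zeta,m}|\ge|k_{\zeta,m}|$, the fields $k_{\xi,n}$ have strictly increasing cardinalities. Let $\mathcal M$ consist of all copies of images of the $I_{\xi,n}$, all copies of $\Phi$ and of $0$, and all zero rings; it is homomorphically closed. Proper images of $I_{\xi,n}$ are images of the nilpotent ring $U_{n+2}(D_{\xi,n})$, so exactly as for (2),
$$\mathcal M\cap\mathcal P_{k_{\xi,n}}=\{\text{copies of }I_{\xi,n}\}.\tag{3}$$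

**The upper bound: $\Gamma_{\xi,n}\in ls_l(\mathcal M)$.** First, if every nonzero image of $R$ contains a nonzero left ideal in $ls_l(\mathcal M)=\bigcup_\alpha\mathcal M_l^\alpha$, then $R\in ls_l(\mathcal M)$. Indeed, choose for each nonzero quotient of $R$ the least suitable ordinal; the quotients form a set, so there is an ordinal $\alpha>1$ larger than all of these, and $R\in\mathcal M_l^\alpha$. Now use induction on $\xi$. We have $D_{0,n}=\Phi\in\mathcal M$. For $\xi>0$ any nonzero image of $D_{\xi,n}$ contains, as an ideal, a nonzero image of some $\Gamma_{\zeta,m}\in ls_l(\mathcal M)$ with $\zeta<\xi$; so $D_{\xi,n}\in ls_l(\mathcal M)$. In both cases Lemma 6(b) gives $\Gamma_{\xi,n}\in ls_l(\mathcal M)$.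

For the lower bound we need an induction hypothesis strong enough to be applied to accessible subrings of matrix rings, modulo small ideals, because this is what Lemma 4 produces. Put $\mathcal M^0:=\emptyset$.

**Claim.** Let $\xi<\Xi$, $n,q\ge1$, $j,t\ge0$, $j+t\le n$. Let $G$ be a $j$-accessible, non-nilpotent subring of $M_q(\Gamma_{\xi,n})$ and $B$ small in $G$. Then $G/B\notin\mathcal M^{\omega\xi+t}$.

So the $n$ units of delay can be spent either on accessibility or on ordinals.

**Proof.** Induction on $\xi$, for all $n,q,j,t,G,B$ at once. Write $k=k_{\xi,n}$, $D=D_{\xi,n}$, and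
$$P_0=M_q(\Gamma_{\xi,n})\in\mathcal P_k,\qquad \Delta=M_{q(n+2)}(D)\cong P_0/H(P_0),$$
using (1). Suppose $G/B\in\mathcal M^{\omega\xi+t}$; we derive a contradiction.

**Step 1: a prime image of $G/B$ at the end of a derived chain.** The purpose is to replace $G/B$ by a ring in $\mathcal P_k$, so that descent applies. Let $G=G_j\subseteq\dots\subseteq G_0=P_0$ be a chain witnessing accessibility. We build a derived chain $P_0,\dots,P_j$ and surjections $\varphi_i:G_i\to P_i$ whose kernels $N_i$ are small in $G_i$, starting with $\varphi_0=\mathrm{id}$.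

Given $\varphi_{i-1}$ with $G_{i-1}^aN_{i-1}G_{i-1}^b=0$, the set $Y_i=\varphi_{i-1}(G_i)$ is a one-sided ideal of $P_{i-1}$. If $Y_i=0$, then $G_i\subseteq N_{i-1}$ and $G_i^{a+b+1}\subseteq G_{i-1}^aN_{i-1}G_{i-1}^b=0$, which contradicts the non-nilpotency of $G\subseteq G_i$. So $Y_i\ne0$. Put $P_i=Y_i'$ and let $\varphi_i$ be the composite $G_i\to Y_i\to Y_i'$. Its kernel $N_i$ is mapped by $\varphi_{i-1}$ onto $N(Y_i)$, so $G_iN_i\subseteq N_{i-1}$ (left version) or $N_iG_i\subseteq N_{i-1}$ (right version). Hence $G_i^{a+1}N_iG_i^b=0$ or $G_i^aN_iG_i^{b+1}=0$, and $N_i$ is small in $G_i$.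

Finally, $B$ is small in $G$, so $P_j^a\varphi_j(B)P_j^b=0$ for some $a,b\ge0$. In a prime ring $P$, $x\ne0$ implies $Px\ne0$ and $xP\ne0$, because $xPx\ne0$; iterating, $P^axP^b\ne0$. So $\varphi_j(B)=0$. Thus $P_j$ is an image of $G/B$, and $P_j\in\mathcal P_k\cap\mathcal M^{\omega\xi+t}$.

**Step 2: the case $\xi=0$.** Here nilpotency gives the contradiction, as in Step 1 of Theorem A. As $\mathcal M^0=\emptyset$, $t\ge1$. Descending $t-1$ times we extend the derived chain to $P_\mu\in\mathcal M\cap\mathcal P_k$ with $\mu=j+t-1\le n-1$. By (3), $P_\mu\cong I_{0,n}$. By Lemma 4, $U_{n+2}(\Phi)\cong\tilde G/\tilde B$ with $\tilde G$ $\mu$-accessible in the prime ring $\Delta=M_{q(n+2)}(\Phi)$ and $\tilde B$ small in $\tilde G$. By Lemma 3(c), $\tilde G$ is nilpotent. If $\mu=0$, then $\tilde G=\Delta$ is not nilpotent, a contradiction. If $\mu\ge1$, Lemma 3(b) gives $\tilde G^\mu=0$, so $U_{n+2}(\Phi)^{n-1}=0$; but $U_{n+2}(\Phi)^{n+1}=\Phi e_{1,n+2}\ne0$, a contradiction.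

**Step 3: the case $\xi>0$, descent in two stages.** We first descend until the ordinal falls below $\omega\xi$, and then all the way to $\mathcal M$. Descending $t$ times gives $P_{j+t}\in\mathcal M^{\omega\xi}$. One more descent (now $\omega\xi$ is a limit) gives $P_\nu\in\mathcal M^\delta$ with
$$1\le\delta<\omega\xi,\qquad \nu=j+t+1\le n+1 .$$
Descending further, the ordinals strictly decrease, so after finitely many steps we reach $P_\mu\in\mathcal M\cap\mathcal P_k$ with $\mu\ge\nu$. We have no bound for $\mu$, and need none. By (3), $P_\mu\cong I_{\xi,n}$. Lemma 4 gives $\tilde G_\mu\subseteq\tilde G_\nu\subseteq\Delta$, with $\tilde G_\nu$ $\nu$-accessible in $\Delta$, and small ideals $\tilde B_\nu$ of $\tilde G_\nu$ and $\tilde B_\mu$ of $\tilde G_\mu$, with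
$$\tilde G_\nu/\tilde B_\nu\cong P_\nu/H(P_\nu)\in\mathcal M^\delta,\qquad \tilde G_\mu/\tilde B_\mu\cong U_{n+2}(D).$$

**Step 4: the induction hypothesis kills almost all coordinates of $\tilde G_\nu^{\,\nu}$.** Write $\delta=\omega\zeta_0+\tau$ with $\zeta_0<\xi$, $\tau<\omega$. Let $i=(\zeta,m)$, with $\zeta<\xi$ and $m>n$, be an index of $D$ with $(\zeta,m)\ge(\zeta_0,\nu+\tau)$, and let $\pi_i:\Delta\to M_{q(n+2)}(\Gamma_i)$ be the projection. By Lemma 3(d), $\pi_i(\tilde G_\nu)$ is $\nu$-accessible, $\pi_i(\tilde B_\nu)$ is small in it, and the quotient lies in $\mathcal M^\delta$. We show that $\pi_i(\tilde G_\nu)$ is nilpotent.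

- If $\zeta>\zeta_0$, then $\mathcal M^\delta\subseteq\mathcal M^{\omega\zeta}$ and $\nu+0\le n+1\le m$. If $\pi_i(\tilde G_\nu)$ were not nilpotent, the induction hypothesis for $\Gamma_{\zeta,m}$, with $\nu$ in place of $j$ and $0$ in place of $t$, would say that the quotient is not in $\mathcal M^{\omega\zeta}$.
- If $\zeta=\zeta_0$, then $\nu+\tau\le m$. If $\pi_i(\tilde G_\nu)$ were not nilpotent, the induction hypothesis, with $\nu$ in place of $j$ and $\tau$ in place of $t$, would say that the quotient is not in $\mathcal M^{\omega\zeta_0+\tau}=\mathcal M^\delta$.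

By (1), $M_{q(n+2)}(\Gamma_i)$ is prime, and $\nu\ge1$, so Lemma 3(b) gives $\pi_i(\tilde G_\nu^{\,\nu})=0$. Put
$$D_{\mathrm{bad}}=\bigoplus\{\Gamma_{\zeta,m}:\zeta<\xi,\ m>n,\ (\zeta,m)<(\zeta_0,\nu+\tau)\}.$$
Since $\nu\le n+1$,
$$\tilde G_\mu^{\,n+1}\subseteq\tilde G_\nu^{\,n+1}\subseteq\tilde G_\nu^{\,\nu}\subseteq M_{q(n+2)}(D_{\mathrm{bad}}).$$

**Step 5: the size contradiction.** The image of $\tilde G_\mu^{\,n+1}$ in $\tilde G_\mu/\tilde B_\mu\cong U_{n+2}(D)$ is $U_{n+2}(D)^{n+1}=D^{n+1}e_{1,n+2}$. So
$$|D^{n+1}|\le\max(\aleph_0,|D_{\mathrm{bad}}|).$$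
On the other hand let $m^*=\max(n+1,\nu+\tau)$. Then $(\zeta_0,m^*)$ is an index of $D$, and $D^{n+1}\supseteq\Gamma_{\zeta_0,m^*}^{\,n+1}\supseteq\mathbb F^{n+1}=\mathbb F$, where $\mathbb F$ is the heart of $\Gamma_{\zeta_0,m^*}$. All indices occurring in $D_{\mathrm{bad}}$ are $<(\zeta_0,\nu+\tau)\le(\zeta_0,m^*)$, so by the choice of $k_{\zeta_0,m^*}$,
$$|D^{n+1}|\ge|k_{\zeta_0,m^*}|>\max(\aleph_0,|D_{\mathrm{bad}}|).$$
This is a contradiction, and the Claim is proved. $\square$

**End of the proof of Theorem B.** Let $\xi<\Xi$. Apply the Claim with $n=q=t=1$, $j=0$, $G=\Gamma_{\xi,1}$, which is prime and hence not nilpotent, and $B=0$. Together with the upper bound this gives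
$$\Gamma_{\xi,1}\in ls_l(\mathcal M),\qquad \Gamma_{\xi,1}\notin\mathcal M^{\omega\xi+1}.$$
Given an ordinal $\gamma$, choose $\xi$ with $\omega\xi\ge\gamma$ (for instance $\xi=\gamma$). Then $\mathcal M^\gamma\subseteq\mathcal M^{\omega\xi+1}$, so $\Gamma_{\xi,1}\in ls_l(\mathcal M)\setminus\mathcal M^\gamma$ as soon as $\xi<\Xi$. For (i) take $\Xi=\xi+1$; then the $I_{\zeta,m}$ form a set, and $\mathcal M$ is generated by them, $\Phi$, and all zero rings. For (ii) take $\Xi$ to be the class of all ordinals; then one class $\mathcal M$ serves every $\gamma$. $\square$
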